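\title{The lower distortion bound for convex mappings of the unit ball in $\mathbb{C}^n$}

\begin{abstract}
Liczberski and Starkov conjectured that $(1+|z|)^{-1}$ may be the sharp lower bound for $\|DF(z)\|$ over the normalized biholomorphic convex mappings $F$ of the unit ball of $\mathbb{C}^n$, $n\ge2$. We show that this bound fails for every $n\ge2$ and at every point $z\ne0$. The counterexamples are explicit maps $(f(z_1),g(z_1)z')$ whose images interpolate between a paraboloid and a cone. We also prove the sharp estimate $|\langle D^2F(0)(u,v),v\rangle|\le\sqrt2$ for orthogonal unit vectors $u,v$. It implies that the sharp lower bound for $\|DF(z)\|$ is $1-\sqrt2\,|z|+O(|z|^2)$ near the origin, and it gives sharp bounds for the factor $g$ of a convex map $(f(z_1),g(z_1)z')$.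
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\langle x,y\rangle=\sum_j x_j\overline{y_j}$ and $|x|=\langle x,x\rangle^{1/2}$ be the inner product and the norm of $\mathbb{C}^n$, let $e_1,\dots,e_n$ be the standard basis, $B_n=\{z:|z|<1\}$ the unit ball and $U=B_1$ the unit disk. We write $z=(z_1,z')$ with $z'\in\mathbb{C}^{n-1}$. The class $\mathcal{K}^n$ of \emph{normalized convex mappings} consists of the holomorphic maps $F:B_n\to\mathbb{C}^n$ that are biholomorphic onto their image, satisfy $F(0)=0$ and $DF(0)=I$, and have convex image $F(B_n)$. The operator norm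
\[
\|DF(z)\|=\sup\{|DF(z)\xi|:\xi\in B_n\}
\]
is the largest factor by which $F$ stretches a tangent vector at $z$. Pfaltzgraff and Suffridge proved the distortion theorem
\begin{equation}\label{eq:PS}
\frac{1}{(1+|z|)^{2}}\le\|DF(z)\|\le\frac{1}{(1-|z|)^{2}},\qquad z\in B_n,\ F\in\mathcal{K}^n .
\end{equation}
The upper bound is attained by $k(z)=z(1-z_1)^{-1}$. Indeed, for real $t\in(-1,1)$,
\[
Dk(te_1)=\operatorname{diag}\bigl((1-t)^{-2},(1-t)^{-1},\dots,(1-t)^{-1}\bigr).
\]
The lower bound behaves differently, because $\|DF(z)\|$ is small only when $F$ contracts \emph{every} direction at $z$. For $n=1$ there is one direction, and $k'(-r)=(1+r)^{-2}$ attains the lower bound. For $n\ge2$ the map $k$ contracts the direction $e_1$ at $-re_1$ by $(1+r)^{-2}$ but the orthogonal directions only by $(1+r)^{-1}$, so that $\|Dk(-re_1)\|=(1+r)^{-1}$. Liczberski and Starkov observed that the lower bound in \eqref{eq:PS} is not sharp when $n\ge2$, and conjectured that the sharp bound may be $(1+|z|)^{-1}$.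

There is more evidence than $k$. Call a map \emph{fibered} if it has the form $F(z)=(f(z_1),g(z_1)z')$ with $f,g$ holomorphic on $U$. Its derivative is block triangular,
\begin{equation}\label{eq:DF}
DF(z)=\begin{pmatrix} f'(z_1)&0\\ g'(z_1)z'&g(z_1)I_{n-1}\end{pmatrix}.
\end{equation}
The Roper--Suffridge extension operator assigns to $f\in\mathcal{K}^1$ the fibered map with $g=(f')^{1/2}$, $g(0)=1$; this map belongs to $\mathcal{K}^n$. Liczberski and Starkov showed that for these maps $(1+|z|)^{-1}$ is the sharp lower bound on all of $B_n$. The reason is visible in \eqref{eq:DF}: $\|DF(z)\|\ge|DF(z)e_2|=|f'(z_1)|^{1/2}\ge(1+|z_1|)^{-1}$ by the case $n=1$ of \eqref{eq:PS}, and $k$ is the extension of $z_1/(1-z_1)$. The question, which we take from \cite{source}, is whether for every $n\ge2$ every $F\in\mathcal{K}^n$ satisfies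
\begin{equation}\label{eq:conj}
\|DF(z)\|\ge\frac1{1+|z|}\qquad\text{for all }z\in B_n .
\end{equation}
The answer is no.

If $V$ is unitary and $F\in\mathcal{K}^n$, then $F_V=V^{-1}\circ F\circ V\in\mathcal{K}^n$ and $\|DF_V(z)\|=\|DF(Vz)\|$. Unitary maps act transitively on spheres, so
\[
m_n(r)=\inf\{\|DF(z)\|:F\in\mathcal{K}^n\},\qquad |z|=r\in[0,1),
\]
depends only on $r$. The conjecture \eqref{eq:conj} says that $m_n(r)\ge(1+r)^{-1}$.

\begin{theorem}\label{thm:disproof}
For every $n\ge2$ and every $z\in B_n\setminus\{0\}$ there is $F\in\mathcal{K}^n$ with $\|DF(z)\|<\frac1{1+|z|}$. Moreover, for all $0\le r<1$,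
\[
m_n(r)\le(1-r)^{-(1-1/\sqrt2)}(1+r)^{-(1+1/\sqrt2)},\qquad\text{and}\qquad\limsup_{r\to1}m_n(r)\le2^{-4/3}<\tfrac12 .
\]
\end{theorem}

The first bound is $1-\sqrt2\,r+O(r^2)$, and the constant $\sqrt2$ is the true one. To state this, let $D^2F(a)(x,y)=\sum_{j,l}\partial_j\partial_lF(a)\,x_jy_l$ be the second derivative, a symmetric complex bilinear map, and define $D^3F(a)$ in the same way. For $F\in\mathcal{K}^n$, as $z\to0$,
\begin{equation}\label{eq:taylor}
\begin{aligned}
F(z)&=z+\tfrac12D^2F(0)(z,z)+\tfrac16D^3F(0)(z,z,z)+O(|z|^4),\\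
DF(z)&=I+D^2F(0)(z,\cdot)+\tfrac12D^3F(0)(z,z,\cdot)+O(|z|^3).
\end{aligned}
\end{equation}
Thus the linear operator $A_u=D^2F(0)(u,\cdot)$ is the derivative of $DF$ at $0$ in the direction $u$. We write $A^*$ for the adjoint of $A$.

\begin{theorem}\label{thm:second}
Let $n\ge2$, $F\in\mathcal{K}^n$, $|u|=1$ and $A_u=D^2F(0)(u,\cdot)$. For every unit vector $x$,
\begin{equation}\label{eq:main}
|A_u^*x|^2-\tfrac12|\langle A_ux,x\rangle|^2\le1+|\langle x,u\rangle|^2 .
\end{equation}
In particular $|\langle D^2F(0)(u,v),v\rangle|\le\sqrt2$ for every unit vector $v\perp u$. The constant $\sqrt2$ is sharp for every $n\ge2$.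
\end{theorem}

\begin{theorem}\label{thm:first}
For every $n\ge2$ and $0\le r\le\frac14$,
\[
1-\sqrt2\,r-32r^2\le m_n(r)\le(1-r)^{-(1-1/\sqrt2)}(1+r)^{-(1+1/\sqrt2)},
\]
so $m_n(r)=1-\sqrt2\,r+O(r^2)$. Hence, if $p>\sqrt2$, the bound $\|DF(z)\|\ge(1+|z|)^{-p}$ holds for all $F\in\mathcal{K}^n$ in some neighborhood of $0$. If $p<\sqrt2$, it fails at every $z\ne0$ sufficiently close to $0$.
\end{theorem}

\begin{theorem}\label{thm:fibered}
If $F(z)=(f(z_1),g(z_1)z')\in\mathcal{K}^n$, $n\ge2$, and $|z_1|=r$, then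
\[
(1-r)^{\frac{\sqrt2-1}2}(1+r)^{-\frac{\sqrt2+1}2}\le|g(z_1)|\le(1+r)^{\frac{\sqrt2-1}2}(1-r)^{-\frac{\sqrt2+1}2},
\]
and both bounds are attained for every $r$.
\end{theorem}

We do not determine $m_n(r)$ exactly for all $r$.

Fibered maps show where to look. For a normalized fibered map, $DF(-re_1)$ is diagonal by \eqref{eq:DF}, so
\begin{equation}\label{eq:axis}
\|DF(-re_1)\|=\max\{|f'(-r)|,|g(-r)|\}=1-\min\{\operatorname{Re}f''(0),\operatorname{Re}g'(0)\}\,r+O(r^2).
\end{equation}
The bound \eqref{eq:conj} fails near $0$ as soon as both $\operatorname{Re}f''(0)$ and $\operatorname{Re}g'(0)$ exceed $1$. The map $k$ has $f''(0)=2$ and $g'(0)=1$: it has room to spare in the first entry and none in the second, and the Roper--Suffridge relation $g'(0)=f''(0)/2$ allows no exchange between the two. In Section~\ref{sec:family} we drop this relation and find convex maps with $f''(0)=2\alpha$ and $g'(0)=1/\alpha$ for $\frac1{\sqrt2}\le\alpha\le1$; the two numbers meet at $\sqrt2$. Section~\ref{sec:disproof}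 proves Theorem~\ref{thm:disproof}. Section~\ref{sec:second} shows, by averaging $F$ over two points and applying the Schwarz lemma, that no convex map beats $\sqrt2$. Sections~\ref{sec:first} and~\ref{sec:fibered} deduce Theorems~\ref{thm:first} and~\ref{thm:fibered}. From now on $n\ge2$ unless we say otherwise.

\section{Fibered maps over a sector}\label{sec:family}

The image of a fibered map is a union of balls over a plane domain, and its convexity is a condition on the radius of these balls.

\begin{lemma}\label{lem:radius}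
Let $f,g$ be holomorphic on $U$, $f$ injective, $g$ zero-free, $f(0)=0$, $f'(0)=g(0)=1$, and let $F(z)=(f(z_1),g(z_1)z')$. Define $R:f(U)\to(0,\infty)$ by $R(f(z_1))=|g(z_1)|\sqrt{1-|z_1|^2}$. Then $F\in\mathcal{K}^n$ if and only if $f(U)$ is convex and $R$ is concave.
\end{lemma}

\begin{proof}
If $F(z)=F(\tilde z)$, then $z_1=\tilde z_1$ because $f$ is injective, and then $z'=\tilde z'$ because $g\neq0$. By \eqref{eq:DF}, $\det DF=f'g^{n-1}\ne0$ and $DF(0)=I$. So $F$ is normalized and biholomorphic onto its image. For fixed $z_1$ the point $z'$ ranges over the ball $|z'|<\sqrt{1-|z_1|^2}$, hence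
\[
F(B_n)=\{(w_1,w'):w_1\in f(U),\ |w'|<R(w_1)\}.
\]
Suppose that $f(U)$ is convex and $R$ is concave. If $(w_1,w')$ and $(\tilde w_1,\tilde w')$ lie in $F(B_n)$ and $0\le\mu\le1$, then
\[
|\mu w'+(1-\mu)\tilde w'|<\mu R(w_1)+(1-\mu)R(\tilde w_1)\le R(\mu w_1+(1-\mu)\tilde w_1),
\]
so $F(B_n)$ is convex. Conversely, if $F(B_n)$ is convex, so is its projection $f(U)$. For $0\le b<R(w_1)$ and $0\le\tilde b<R(\tilde w_1)$ the segment from $w_1e_1+be_2$ to $\tilde w_1e_1+\tilde be_2$ lies in $F(B_n)$, which gives $\mu b+(1-\mu)\tilde b<R(\mu w_1+(1-\mu)\tilde w_1)$; let $b\to R(w_1)$ and $\tilde b\to R(\tilde w_1)$.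
\end{proof}

Concavity of $R$ is an inequality for a function of two real variables. It becomes an inequality in one variable if $f(U)$ is a sector and $R$ is homogeneous, and this dictates the choice of $f$ and $g$. The map $\zeta=\frac{1+z_1}{1-z_1}$ sends $U$ bijectively onto the right half-plane, with
\[
\frac{d\zeta}{dz_1}=\frac2{(1-z_1)^2},\qquad\operatorname{Re}\zeta=\frac{1-|z_1|^2}{|1-z_1|^2}.
\]
For $0<\alpha\le1$ and $\kappa>0$ put, with principal powers,
\[
f(z_1)=\frac{\zeta^\alpha-1}{2\alpha},\qquad g(z_1)=\frac{\zeta^{\kappa-1/2}}{1-z_1},\qquad F_{\alpha,\kappa}(z)=(f(z_1),g(z_1)z').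
\]
Then $f(0)=0$, $f'=\zeta^{\alpha-1}(1-z_1)^{-2}$, and
\begin{equation}\label{eq:fg}
f'(z_1)=(1+z_1)^{\alpha-1}(1-z_1)^{-\alpha-1},\qquad g(z_1)=(1+z_1)^{\kappa-\frac12}(1-z_1)^{-\kappa-\frac12},
\end{equation}
so $f'(0)=g(0)=1$, and logarithmic differentiation gives $f''(0)=2\alpha$, $g'(0)=2\kappa$. The choice $\kappa=\alpha/2$ is the Roper--Suffridge extension of $f$, and $F_{1,1/2}=k$. By \eqref{eq:axis} and \eqref{eq:fg}, $\|DF_{\alpha,\kappa}(-re_1)\|$ is the larger of the numbers
\begin{equation}\label{eq:values}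
f'(-r)=\frac1{(1+r)^2}\Bigl(\frac{1-r}{1+r}\Bigr)^{\alpha-1},\qquad g(-r)=\frac1{1+r}\Bigl(\frac{1-r}{1+r}\Bigr)^{\kappa-\frac12}.
\end{equation}
The first decreases in $\alpha$ and the second in $\kappa$. We want both parameters large, and $\kappa>\frac12$ in order to beat $(1+r)^{-1}$. The question is how large convexity allows them to be.

Use the coordinate $\omega=1+2\alpha w_1$ on $f(U)$; it is an affine function of $w_1$, so it preserves convexity and concavity. On $f(U)$ we have $\omega=\zeta^\alpha$, which maps the half-plane bijectively onto the sector $\Sigma_\alpha=\{\omega\neq0:|\arg\omega|<\alpha\pi/2\}$. So $f$ is injective, and $f(U)$ is convex because $\alpha\le1$. The radius of Lemma~\ref{lem:radius} is $|\zeta|^{\kappa-1/2}\sqrt{1-|z_1|^2}/|1-z_1|=|\zeta|^{\kappa-1/2}(\operatorname{Re}\zeta)^{1/2}$. Put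
\[
s=\frac1\alpha,\qquad\delta=\frac\kappa\alpha,\qquad\omega=\rho e^{i\theta}.
\]
Then $|\zeta|=\rho^s$ and $\operatorname{Re}\zeta=\rho^s\cos s\theta$, so
\[
R=\rho^{\delta}\,\Gamma(\theta),\qquad\Gamma(\theta)=\cos^{1/2}(s\theta),\qquad|s\theta|<\pi/2 .
\]
A smooth function on a convex plane domain is concave exactly when its Hessian is negative semidefinite. We compute the Hessian in the orthonormal frame $\mathbf{e}_\rho,\mathbf{e}_\theta$ of polar coordinates, which is constant along rays and satisfies $\partial_\theta\mathbf{e}_\rho=\mathbf{e}_\theta$, $\partial_\theta\mathbf{e}_\theta=-\mathbf{e}_\rho$. Differentiating $\nabla R=R_\rho\mathbf{e}_\rho+\rho^{-1}R_\theta\mathbf{e}_\theta$ by $\partial_\rho$ and by $\rho^{-1}\partial_\theta$ gives the entries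
\[
R_{\rho\rho}=\rho^{\delta-2}\delta(\delta-1)\Gamma,\quad\partial_\rho\Bigl(\frac{R_\theta}\rho\Bigr)=\rho^{\delta-2}(\delta-1)\Gamma',\quad\frac{R_\rho}\rho+\frac{R_{\theta\theta}}{\rho^2}=\rho^{\delta-2}(\delta\Gamma+\Gamma'').
\]
With $\tau=\tan s\theta$ we have $\Gamma'=-\frac s2\tau\Gamma$ and $\tau'=s(1+\tau^2)$, so
\[
\Gamma''=\Bigl(-\frac{s^2}2(1+\tau^2)+\frac{s^2}4\tau^2\Bigr)\Gamma=-\Bigl(\frac{s^2}2+\frac{s^2\tau^2}4\Bigr)\Gamma .
\]
The Hessian of $R$ is therefore the positive number $\rho^{\delta-2}\Gamma$ times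
\begin{equation}\label{eq:hess}
\begin{pmatrix}-\delta(1-\delta)&(1-\delta)\dfrac{s\tau}2\\[2mm](1-\delta)\dfrac{s\tau}2&\delta-\dfrac{s^2}2-\dfrac{s^2\tau^2}4\end{pmatrix},\qquad\tau\in\mathbb{R}.
\end{equation}
On the axis of the sector $\tau=0$ and the matrix is diagonal. So convexity of the image forces $\delta\le1$ and $\delta\le s^2/2$, that is,
\begin{equation}\label{eq:constraints}
\kappa\le\alpha\qquad\text{and}\qquad 2\alpha\kappa\le1 .
\end{equation}
The second inequality is the rate of exchange between $f''(0)=2\alpha$ and $g'(0)=2\kappa$. It is an equality for $k$, where $R=(\operatorname{Re}\omega)^{1/2}$ and the image is the paraboloid $|w'|^2<1+2\operatorname{Re}w_1$. Both inequalities are equalities at one point, and that point already refutes \eqref{eq:conj}.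

\begin{example}[the cone]\label{ex:cone}
Let $\alpha=\kappa=\frac1{\sqrt2}$, so $s=\sqrt2$ and $\delta=1$. The radius $R=\rho\cos^{1/2}(\sqrt2\,\theta)$ is homogeneous of degree one, and the image is a cone with vertex $-\frac1{\sqrt2}e_1$. The only nonzero entry of \eqref{eq:hess} is the last one, $-\tau^2/2\le0$. So $R$ is concave, and the map, which we denote by $F_*$, belongs to $\mathcal{K}^n$. It has $f''(0)=g'(0)=\sqrt2$. By \eqref{eq:values}, $f'(-r)=g(-r)(1-r^2)^{-1/2}\ge g(-r)$, so for $0\le r<1$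
\begin{equation}\label{eq:cone}
\|DF_*(-re_1)\|=f'(-r)=(1-r)^{-(1-1/\sqrt2)}(1+r)^{-(1+1/\sqrt2)},
\end{equation}
which is $1-\sqrt2\,r+O(r^2)$ by \eqref{eq:axis}. At $r=\frac12$ the inequality $(1+r)f'(-r)<1$ reads $2^{1-\alpha}<(3/2)^{\alpha}$, that is $2^{\sqrt2-1}<\frac32$, and this holds since $2^{\sqrt2-1}<2^{1/2}<\frac32$. Numerically, $\|DF_*(-\frac12e_1)\|\approx0.613<\frac23$.
\end{example}

The cone cannot serve at all points, since \eqref{eq:cone} tends to $\infty$ as $r\to1$. For $r$ near $1$ we need $\alpha$ near $1$. For $\alpha\ge\frac1{\sqrt2}$ the largest $\kappa$ allowed by \eqref{eq:constraints} is $\frac1{2\alpha}$, and this necessary condition turns out to be sufficient. (For $\alpha<\frac1{\sqrt2}$ both parameters are smaller than for the cone, and nothing is gained in \eqref{eq:values}.)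

\begin{proposition}\label{prop:family}
For $\frac1{\sqrt2}\le\alpha\le1$ the map $F_\alpha=F_{\alpha,1/(2\alpha)}$ belongs to $\mathcal{K}^n$.
\end{proposition}

\begin{proof}
Here $\delta=s^2/2\in[\frac12,1]$. The lower right entry of \eqref{eq:hess} is $-s^2\tau^2/4=-\delta\tau^2/2$, and the square of the off-diagonal entry is $(1-\delta)^2\delta\tau^2/2$. Both diagonal entries are $\le0$ because $0<\delta\le1$, and the determinant is
\[
\tfrac12\delta^2(1-\delta)\tau^2-\tfrac12\delta(1-\delta)^2\tau^2=\tfrac12\delta(1-\delta)(2\delta-1)\tau^2\ge0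
\]
because $\frac12\le\delta\le1$. A symmetric $2\times2$ matrix with nonpositive trace and nonnegative determinant is negative semidefinite. So $R$ is concave on $\Sigma_\alpha$, and Lemma~\ref{lem:radius} applies.
\end{proof}

\section{Failure of the bound at every point}\label{sec:disproof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $0<r<1$, $\frac1{\sqrt2}\le\alpha<1$ and $\kappa=\frac1{2\alpha}$. Since $\alpha<1$ we have $\kappa>\frac12$, and \eqref{eq:values} gives $(1+r)g(-r)=\bigl(\frac{1-r}{1+r}\bigr)^{\kappa-1/2}<1$. Next, $(1+r)f'(-r)=(1-r)^{-(1-\alpha)}(1+r)^{-\alpha}$, and taking logarithms shows that this is $<1$ if and only if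
\[
\frac1\alpha-1<\frac{\log(1+r)}{\log\frac1{1-r}} .
\]
The right side is positive, so the inequality holds for $\alpha<1$ close enough to $1$. For such $\alpha$ we get $\|DF_\alpha(-re_1)\|<\frac1{1+r}$, and $F_\alpha\in\mathcal{K}^n$ by Proposition~\ref{prop:family}. For an arbitrary $z\ne0$ with $|z|=r$ take a unitary $V$ with $Vz=-re_1$ and use $V^{-1}\circ F_\alpha\circ V$.

The first bound for $m_n(r)$ is \eqref{eq:cone}. For the second, let $\alpha$ depend on $r$. Put $\ell=\log\frac1{1-r}$, fix $c>0$ and let $\alpha=1-c/\ell$, which lies in $[\frac1{\sqrt2},1)$ for $r$ near $1$. This is the scale at which both entries in \eqref{eq:values} have limits that depend on the parameter: as $r\to1$ we have $\alpha\to1$, $\kappa\to\frac12$, $(1-\alpha)\ell=c$ and $(\kappa-\frac12)\ell=\frac{(1-\alpha)\ell}{2\alpha}\to\frac c2$, hence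
\[
f'(-r)=e^{(1-\alpha)\ell}(1+r)^{-1-\alpha}\to\tfrac14e^{c},\qquad g(-r)=e^{-(\kappa-1/2)\ell}(1+r)^{-\kappa-1/2}\to\tfrac12e^{-c/2}.
\]
The first limit increases and the second decreases in $c$, and they are equal when $e^{3c/2}=2$. With $c=\frac23\log2$ both equal $2^{-4/3}$, so $\limsup_{r\to1}m_n(r)\le2^{-4/3}$.
\end{proof}

\section{The second derivative at the origin}\label{sec:second}

We now have to bound $D^2F(0)$ for an arbitrary $F\in\mathcal{K}^n$. Univalence alone gives no bound: $(z_1,e^{cz_1}z')$ is normalized and injective for every $c\in\mathbb{C}$, and $\langle D^2F(0)(e_1,e_2),e_2\rangle=c$. Convexity provides holomorphic self-maps of the ball: an average of two holomorphic maps into $F(B_n)$ is again such a map, and $F^{-1}$ carries it back to $B_n$. The Schwarz lemma then turns each such average into an inequality between derivatives of $F$.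

\subsection*{Automorphisms and the midpoint inequality}
We use the Schwarz lemma in this form: if $G:B_n\to B_n$ is holomorphic and $G(0)=0$, then $\|DG(0)\|\le1$. It follows from the one-variable lemma applied to $\lambda\mapsto\langle G(\lambda x),y\rangle$ for unit vectors $x,y$.

For $a\in B_n$ let $P_a$ be the orthogonal projection onto $\mathbb{C}a$ ($P_0=0$). The map
\[
\varphi_a(z)=\frac{a+P_az+\sqrt{1-|a|^2}\,(I-P_a)z}{1+\langle z,a\rangle}
\]
is a biholomorphic map of $B_n$ onto itself with $\varphi_a(0)=a$; it is the standard automorphism of \cite[\S2.2]{rudin} precomposed with $z\mapsto-z$. Since $\langle z,a\rangle a=|a|^2P_az$, subtracting $a$ gives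
\begin{equation}\label{eq:phi}
\varphi_a(z)=a+\frac{T_az}{1+\langle z,a\rangle},\qquad T_a=(1-|a|^2)P_a+\sqrt{1-|a|^2}\,(I-P_a).
\end{equation}
Thus $\varphi_a(z)=a+T_az-\langle z,a\rangle T_az+O(|z|^3)$, that is,
\begin{equation}\label{eq:dphi}
D\varphi_a(0)=T_a,\qquad D^2\varphi_a(0)(x,y)=-\langle x,a\rangle T_ay-\langle y,a\rangle T_ax .
\end{equation}
The operator $T_a$ is positive and self-adjoint. It shrinks the direction of $a$ by $1-|a|^2$ and the orthogonal directions only by the square root of this number; this difference will produce the constants $2$ and $\sqrt2$. For $F\in\mathcal{K}^n$ put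
\[
M(a)=D(F\circ\varphi_a)(0)=DF(a)T_a .
\]
For every unitary $W$, the map $F\circ\varphi_a\circ W$ sends $B_n$ onto $F(B_n)$, sends $0$ to $F(a)$, and has derivative $M(a)W$ at $0$.

\begin{lemma}\label{lem:mid}
Let $n\ge1$, $F\in\mathcal{K}^n$, $a,b\in B_n$, and let $q\in B_n$ be defined by $F(q)=\frac12(F(a)+F(b))$. For all unitary $W,\tilde W$,
\[
\bigl\|M(q)^{-1}\,\tfrac12\bigl(M(a)W+M(b)\tilde W\bigr)\bigr\|\le1 .
\]
\end{lemma}

\begin{proof}
Since $F(B_n)$ is convex, $q$ exists and
\[
G=\varphi_q^{-1}\circ F^{-1}\circ\tfrac12\bigl(F\circ\varphi_a\circ W+F\circ\varphi_b\circ\tilde W\bigr)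
\]
is a well-defined holomorphic map $B_n\to B_n$. We have $G(0)=\varphi_q^{-1}(q)=0$, and by the chain rule $DG(0)$ is the operator in the statement.
\end{proof}

This is the only place in the proof of \eqref{eq:main} where convexity is used. We apply the lemma to two opposite points $\pm a$ at distance $t$ from $0$ and expand in $t$. The terms of order $t$ cancel, so the information sits at order $t^2$. Two difficulties appear there. First, with $W=\tilde W=I$ the term $\pm D^2F(0)(a,\cdot)$ that we want to bound cancels in the average. Second, $D^3F(0)$ enters at the same order. Both are visible, and are overcome, in the disk.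

\begin{example}[the disk]\label{ex:disk}
Let $n=1$, $f\in\mathcal{K}^1$, $\beta=f''(0)$; here $M(a)=f'(a)(1-|a|^2)$. Take the points $\pm te^{i\psi}$ and the rotations $e^{\pm ict}$ with $\psi,c$ real. By \eqref{eq:taylor},
\[
M(\pm te^{i\psi})e^{\pm ict}=\bigl(1\pm te^{i\psi}\beta+\tfrac{t^2}2e^{2i\psi}f'''(0)\bigr)\bigl(1-t^2\bigr)\bigl(1\pm ict-\tfrac{c^2t^2}2\bigr)+O(t^3).
\]
The product of the two terms with sign $\pm$ survives the average; this is the purpose of the rotations. The midpoint is $q=\frac{t^2}2e^{2i\psi}\beta+O(t^4)$, so $M(q)^{-1}=1-\frac{t^2}2e^{2i\psi}\beta^2+O(t^4)$. With $N=\frac12(f'''(0)-\beta^2)$ the number in Lemma~\ref{lem:mid} is $1+t^2\bigl(e^{2i\psi}N+ice^{i\psi}\beta-\frac{c^2}2-1\bigr)+O(t^3)$. Its real part is at most $1$, so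
\[
\operatorname{Re}(e^{2i\psi}N)-c\operatorname{Im}(e^{i\psi}\beta)-\tfrac{c^2}2\le1 .
\]
The best choice $c=-\operatorname{Im}(e^{i\psi}\beta)$ gives $\operatorname{Re}(e^{2i\psi}N)+\frac12(\operatorname{Im}(e^{i\psi}\beta))^2\le1$. The unknown $N$ changes sign when $\psi$ increases by $\pi/2$. Adding the inequalities for $\psi=0$ and $\psi=\frac\pi2$ gives $\frac12|\beta|^2\le2$, that is $|f''(0)|\le2$, with equality for $z/(1-z)$.
\end{example}

In $\mathbb{C}^n$ the rotations $e^{\pm ict}$ become $\exp(\pm tS)$ with $S$ skew-Hermitian ($S^*=-S$), which are unitary, and the constant $1$ on the right, which came from the factor $1-t^2$, now depends on the direction.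

\begin{proof}[Proof of Theorem~\ref{thm:second}]
Write $A=A_u$, and write $xy^*$ for the operator $z\mapsto\langle z,y\rangle x$. Fix $\psi\in\mathbb{R}$ and a skew-Hermitian $S$. Apply Lemma~\ref{lem:mid} to the points $\pm te^{i\psi}u$ and the unitaries $\exp(\pm tS)$, and let $t\to0^+$. Put
\[
C=\tfrac12D^3F(0)(u,u,\cdot),\qquad E=\tfrac12D^2F(0)\bigl(D^2F(0)(u,u),\cdot\bigr);
\]
these operators do not depend on $\psi$ or $S$. By \eqref{eq:taylor} and \eqref{eq:phi}, with $P_{\pm te^{i\psi}u}=uu^*$ and $\sqrt{1-t^2}=1-\frac{t^2}2+O(t^4)$,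
\begin{align*}
DF(\pm te^{i\psi}u)&=I\pm te^{i\psi}A+t^2e^{2i\psi}C+O(t^3),\\
T_{\pm te^{i\psi}u}&=I-t^2uu^*-\tfrac{t^2}2(I-uu^*)+O(t^4)=I-\tfrac{t^2}2(I+uu^*)+O(t^4),\\
\exp(\pm tS)&=I\pm tS+\tfrac{t^2}2S^2+O(t^3).
\end{align*}
Multiplying these three lines and averaging over the two signs gives
\[
I+t^2\bigl(e^{2i\psi}C+e^{i\psi}AS+\tfrac12S^2-\tfrac12(I+uu^*)\bigr)+O(t^3).
\]
In $F(q)=\frac12\bigl(F(te^{i\psi}u)+F(-te^{i\psi}u)\bigr)$ the odd terms of the Taylor series cancel, so $F(q)=\frac{t^2}2e^{2i\psi}D^2F(0)(u,u)+O(t^4)$. Since $F^{-1}(w)=w+O(|w|^2)$, the same expansion holds for $q$. Hence $T_q=I+O(t^4)$, $DF(q)=I+t^2e^{2i\psi}E+O(t^4)$, and $M(q)^{-1}=I-t^2e^{2i\psi}E+O(t^4)$. The operator in Lemma~\ref{lem:mid} is therefore $I+t^2H+O(t^3)$ with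
\[
H=e^{2i\psi}(C-E)+e^{i\psi}AS+\tfrac12S^2-\tfrac12(I+uu^*).
\]
Let $x$ be a unit vector. An operator $L$ of norm at most $1$ has $\operatorname{Re}\langle Lx,x\rangle\le1$; dividing by $t^2$ and letting $t\to0$ gives $\operatorname{Re}\langle Hx,x\rangle\le0$. Since $\langle S^2x,x\rangle=-|Sx|^2$ and $\langle e^{i\psi}ASx,x\rangle=\langle Sx,w\rangle$ with $w=e^{-i\psi}A^*x$, this reads
\begin{equation}\label{eq:H}
\operatorname{Re}\bigl(e^{2i\psi}\langle(C-E)x,x\rangle\bigr)+\operatorname{Re}\langle Sx,w\rangle-\tfrac12|Sx|^2\le\tfrac12\bigl(1+|\langle x,u\rangle|^2\bigr).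
\end{equation}

We choose $S$ optimally. If $Sx=w$ were possible, the last two terms on the left would give $\frac12|w|^2$; but $\operatorname{Re}\langle Sx,x\rangle=0$ for skew-Hermitian $S$. This is the only constraint: for $c\in\mathbb{R}$ and $y\perp x$ the operator $S=ic\,xx^*+yx^*-xy^*$ is skew-Hermitian and $Sx=icx+y$. Write $w=(\gamma+ic)x+y$ with $\gamma,c$ real and $y\perp x$, and take this $S$. Then $w=Sx+\gamma x$, so $\operatorname{Re}\langle Sx,w\rangle=|Sx|^2=|w|^2-\gamma^2$, where $|w|=|A^*x|$ and $\gamma=\operatorname{Re}(e^{-i\psi}\eta)$ with $\eta=\langle A^*x,x\rangle$. So \eqref{eq:H} becomes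
\[
\operatorname{Re}\bigl(e^{2i\psi}\langle(C-E)x,x\rangle\bigr)+\tfrac12|A^*x|^2-\tfrac12\bigl(\operatorname{Re}(e^{-i\psi}\eta)\bigr)^2\le\tfrac12\bigl(1+|\langle x,u\rangle|^2\bigr).
\]
Add these inequalities for $\psi=0$ and $\psi=\frac\pi2$. The terms with $C-E$ cancel, and $(\operatorname{Re}\eta)^2+(\operatorname{Re}(-i\eta))^2=|\eta|^2=|\langle Ax,x\rangle|^2$. This is \eqref{eq:main}.

By the Cauchy--Schwarz inequality $|A^*x|\ge|\langle A^*x,x\rangle|=|\langle Ax,x\rangle|$, so \eqref{eq:main} implies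
\begin{equation}\label{eq:diag}
\tfrac12|\langle Ax,x\rangle|^2\le1+|\langle x,u\rangle|^2 .
\end{equation}
For $x=v\perp u$ this is $|\langle D^2F(0)(u,v),v\rangle|\le\sqrt2$. Equality holds for the cone $F_*$ of Example~\ref{ex:cone} with $u=e_1$, $v=e_2$, since $D^2F_*(0)(e_1,e_2)=g'(0)e_2=\sqrt2\,e_2$.
\end{proof}

\begin{remark}
For $x=u$, \eqref{eq:diag} gives $|\langle D^2F(0)(u,u),u\rangle|\le2$, as in the disk, and $k$ attains this with $u=e_1$. So the two ends of the family $F_\alpha$ are extremal for \eqref{eq:diag} in the two extreme directions: the paraboloid for $x=u$, the cone for $x\perp u$.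
\end{remark}

\section{The sharp bound near the origin}\label{sec:first}

The norm $\|DF(ru)\|$ is at least the modulus of any diagonal entry $\langle DF(ru)x,x\rangle$, and by \eqref{eq:diag} the entries with $x\perp u$ are those that can decrease least. To obtain a bound for $m_n$ we also need a remainder that is uniform in $F$; the upper bound in \eqref{eq:PS} supplies it.

\begin{proof}[Proof of Theorem~\ref{thm:first}]
The upper bound is part of Theorem~\ref{thm:disproof}. For the lower bound let $F\in\mathcal{K}^n$, $|u|=1$, and let $v\perp u$ be a unit vector, which exists because $n\ge2$. (For $n=1$ the estimate is false for small $r>0$, since $k'(-r)=1-2r+O(r^2)$.) The function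
\[
\phi(\lambda)=\langle DF(\lambda u)v,v\rangle=1+\lambda\langle D^2F(0)(u,v),v\rangle+\sum_{j\ge2}\phi_j\lambda^j
\]
is holomorphic on $U$. By \eqref{eq:PS}, $|\phi|\le4$ on the circle $|\lambda|=\frac12$, so Cauchy's estimates give $|\phi_j|\le4\cdot2^j$. With Theorem~\ref{thm:second}, for $0\le r\le\frac14$,
\[
\|DF(ru)\|\ge|\phi(r)|\ge1-\sqrt2\,r-4\sum_{j\ge2}(2r)^j=1-\sqrt2\,r-\frac{16r^2}{1-2r}\ge1-\sqrt2\,r-32r^2 .
\]
The upper bound expands as $1+(1-\frac1{\sqrt2})r-(1+\frac1{\sqrt2})r+O(r^2)=1-\sqrt2\,r+O(r^2)$, so $m_n(r)=1-\sqrt2\,r+O(r^2)$. Consequently $m_n(r)-(1+r)^{-p}=(p-\sqrt2)r+O(r^2)$. For all small $r>0$ this is positive if $p>\sqrt2$, and then the bound holds for every $F\in\mathcal{K}^n$ at every $z$ with $|z|=r$; at $z=0$ it is an equality. It is negative if $p<\sqrt2$, and then at every such $z$ some $F\in\mathcal{K}^n$ violates the bound.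
\end{proof}

\section{The fiber factor of a fibered map}\label{sec:fibered}

Theorem~\ref{thm:second} is a statement at the origin. Automorphisms of the ball move it to any point. For $F\in\mathcal{K}^n$ and $a\in B_n$ the \emph{Koebe transform}
\[
G(z)=M(a)^{-1}\bigl(F(\varphi_a(z))-F(a)\bigr)
\]
belongs to $\mathcal{K}^n$: it is biholomorphic onto an affine image of the convex set $F(B_n)$, $G(0)=0$, and $DG(0)=M(a)^{-1}M(a)=I$.

\begin{lemma}\label{lem:koebe}
Let $F\in\mathcal{K}^n$, let $u\perp v$ be unit vectors, $0\le t<1$ and $a=tu$. Then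
\[
\bigl|(1-t^2)\langle DF(a)^{-1}D^2F(a)(u,v),v\rangle-t\bigr|\le\sqrt2 .
\]
\end{lemma}

\begin{proof}
By the chain rule,
\[
D^2(F\circ\varphi_a)(0)(u,v)=D^2F(a)(T_au,T_av)+DF(a)\,D^2\varphi_a(0)(u,v),
\]
and $D^2\varphi_a(0)(u,v)=-tT_av$ by \eqref{eq:dphi}, because $\langle u,a\rangle=t$ and $\langle v,a\rangle=0$. Applying $M(a)^{-1}=T_a^{-1}DF(a)^{-1}$ gives
\[
D^2G(0)(u,v)=T_a^{-1}DF(a)^{-1}D^2F(a)(T_au,T_av)-tv .
\]
Now $T_au=(1-t^2)u$ and $T_av=\sqrt{1-t^2}\,v$. Take the inner product with $v$ and move the self-adjoint operator $T_a^{-1}$ onto $v$; the factors $\sqrt{1-t^2}$ cancel, and $\langle D^2G(0)(u,v),v\rangle$ equals the expression inside the modulus. Theorem~\ref{thm:second} for $G$ completes the proof.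
\end{proof}

For a fibered map the expression in Lemma~\ref{lem:koebe} is a logarithmic derivative, and it can be integrated along a radius.

\begin{proof}[Proof of Theorem~\ref{thm:fibered}]
By \eqref{eq:DF}, $g(0)=1$, and $g$ is zero-free because $\det DF=f'g^{n-1}\ne0$. Fix $\psi\in\mathbb{R}$ and take $u=e^{i\psi}e_1$, $v=e_2$, $a=tu$. Differentiating $DF(z)e_2=g(z_1)e_2$ in the direction $u$ gives $D^2F(a)(u,v)=e^{i\psi}g'(te^{i\psi})e_2$, and $DF(a)^{-1}e_2=e_2/g(te^{i\psi})$. So Lemma~\ref{lem:koebe} says that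
\[
\Bigl|(1-t^2)\,\frac{e^{i\psi}g'(te^{i\psi})}{g(te^{i\psi})}-t\Bigr|\le\sqrt2 .
\]
The real part of $e^{i\psi}g'(te^{i\psi})/g(te^{i\psi})$ is $\frac d{dt}\log|g(te^{i\psi})|$, hence
\[
\frac{t-\sqrt2}{1-t^2}\le\frac d{dt}\log|g(te^{i\psi})|\le\frac{t+\sqrt2}{1-t^2}.
\]
Integrate over $[0,r]$, using $\int_0^r\frac{t\,dt}{1-t^2}=-\frac12\log(1-r^2)$ and $\int_0^r\frac{dt}{1-t^2}=\frac12\log\frac{1+r}{1-r}$:
\[
(1-r^2)^{-1/2}\Bigl(\frac{1-r}{1+r}\Bigr)^{\sqrt2/2}\le|g(re^{i\psi})|\le(1-r^2)^{-1/2}\Bigl(\frac{1+r}{1-r}\Bigr)^{\sqrt2/2}.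
\]
Collecting the powers of $1-r$ and $1+r$ gives the stated bounds. For the cone $F_*$, formula \eqref{eq:fg} with $\kappa=\frac{\sqrt2}2$ reads $g(z_1)=(1+z_1)^{(\sqrt2-1)/2}(1-z_1)^{-(\sqrt2+1)/2}$, which equals the lower bound at $z_1=-r$ and the upper bound at $z_1=r$.
\end{proof}

\begin{remark}
Since $\|DF(z)\|\ge|DF(z)e_2|=|g(z_1)|$, the lower bound of Theorem~\ref{thm:fibered} is also a lower bound for $\|DF(z)\|$ when $F\in\mathcal{K}^n$ is fibered and $|z_1|=r$. The value \eqref{eq:cone} of the cone exceeds it by the factor $(1-r^2)^{-1/2}=1+O(r^2)$: the cone minimizes the fiber entry $|g|$ for every $r$, but its norm is given by the other entry $f'(-r)$.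
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{The Roper-Suffridge extension operator and its applications to convex mappings in $\mathbb{C}^{2}$},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 2018-370-11/\allowbreak S0002-9947-2018-07221-X/\allowbreak S0002-9947-2018-07221-X.pdf}

\bibitem{rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbb{C}^n$}.

\end{thebibliography}
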